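# Eleven triples that refute Király's conjecture on ideal clutters

## 1. Clutters, blockers and covering polyhedra

Throughout, $S$ is a finite ground set, $x(C)=\sum_{s\in C}x_s$ for $x\in\mathbb R^S$ and $C\subseteq S$, and $\chi_C$ is the $0/1$ incidence vector of $C$.

**Clutter.** A family $\mathcal C$ of subsets of $S$ is a *clutter* if no set of it contains another. Its sets are called *edges*. The families $\emptyset$ and $\{\emptyset\}$ count as clutters.

Two running examples on $\{1,2,3\}$ are the *path* $\mathcal P=\{\{1,2\},\{2,3\}\}$ and the *triangle* $\mathcal T=\{\{1,2\},\{2,3\},\{1,3\}\}$.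

**Blocker.** A *transversal* of $\mathcal C$ is a set that meets every edge. The *blocker* $b(\mathcal C)$ is the clutter of inclusionwise minimal transversals.

For the path, $b(\mathcal P)=\{\{2\},\{1,3\}\}$. For the triangle, any two points form a minimal transversal, so $b(\mathcal T)=\mathcal T$. The clutters $\emptyset$ and $\{\emptyset\}$ are blockers of each other. We use the standard fact $b(b(\mathcal C))=\mathcal C$; for instance, the minimal sets meeting both $\{2\}$ and $\{1,3\}$ are $\{1,2\}$ and $\{2,3\}$.

**Covering polyhedron, ideal clutter.** The *covering polyhedron* of $\mathcal C$ is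
$$P(\mathcal C)=\{x\in\mathbb R_+^S:\ x(C)\ge 1\text{ for every }C\in\mathcal C\}.$$
The clutter is *ideal* if $P(\mathcal C)$ is an integer polyhedron, and *nonideal* otherwise.

Since $P(\mathcal C)\subseteq\mathbb R^S_+$ contains no line, every nonempty face of it contains a vertex, and it is an integer polyhedron exactly when all its vertices are integral. A point of $P(\mathcal C)$ is a vertex exactly when $|S|$ linearly independent inequalities are tight there.

The triangle is nonideal: at $(\frac12,\frac12,\frac12)$ the three edge inequalities are tight and independent, so this is a vertex. The path is ideal. Indeed let $y\in P(\mathcal P)$. If $y_2\ge1$, then $y\ge\chi_{\{2\}}$. If $t=y_2<1$, then $y_1,y_3\ge1-t$, so $y\ge t\chi_{\{2\}}+(1-t)\chi_{\{1,3\}}$. Hence $P(\mathcal P)=\mathrm{conv}\{\chi_{\{2\}},\chi_{\{1,3\}}\}+\mathbb R^3_+$, whose vertices are integral.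

A second standard fact: a clutter is ideal if and only if its blocker is ideal.

## 2. Minors and minimally nonideal clutters

**Minors.** For $z\in S$, the *deletion* is $\mathcal A\setminus z=\{A\in\mathcal A: z\notin A\}$, and the *contraction* $\mathcal A/z$ consists of the minimal sets among the $A\setminus\{z\}$; both live on $S\setminus\{z\}$. For disjoint $D,Z\subseteq S$, the *minor* $\mathcal A\setminus D/Z$ consists of the minimal sets among $\{A\setminus Z:A\in\mathcal A,\ A\cap D=\emptyset\}$, on the ground set $S\setminus(D\cup Z)$. It arises by single deletions and contractions in any order, because a subset of a set avoiding $D$ avoids $D$.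

Example: let $\mathcal A=\{\{1,2\},\{2,3\},\{3,4\},\{4,1\}\}$, with $b(\mathcal A)=\{\{1,3\},\{2,4\}\}$. Then $\mathcal A\setminus1=\{\{2,3\},\{3,4\}\}$ and $\mathcal A/1=\{\{2\},\{4\}\}$.

*Blockers of minors.* We have $b(\mathcal A/z)=b(\mathcal A)\setminus z$, since a set $X\subseteq S\setminus\{z\}$ meets $A\setminus\{z\}$ if and only if it meets $A$; so the transversals of $\mathcal A/z$ are the transversals of $\mathcal A$ avoiding $z$. Applying this to $b(\mathcal A)$ and taking blockers gives $b(\mathcal A\setminus z)=b(\mathcal A)/z$. In the example, $b(\mathcal A)\setminus1=\{\{2,4\}\}=b(\mathcal A/1)$ and $b(\mathcal A)/1=\{\{3\},\{2,4\}\}=b(\mathcal A\setminus1)$.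

*Minors of ideal clutters are ideal.* The set $\{y\in P(\mathcal A):y_z=0\}$ is a face of $P(\mathcal A)$ and is $P(\mathcal A/z)$ after dropping the coordinate $y_z$. Further, $P(\mathcal A\setminus z)$ is the image of $P(\mathcal A)$ under dropping $y_z$, because any $w\in P(\mathcal A\setminus z)$ extends by $y_z=1$. The preimage in $P(\mathcal A)$ of a vertex of this image is a nonempty face, which contains a vertex of $P(\mathcal A)$. So if all vertices of $P(\mathcal A)$ are integral, so are those of both minors.

**Minimally nonideal.** A clutter is *mni* if it is nonideal and all its proper minors are ideal. Every nonideal clutter has an mni minor: take a minimal nonideal one.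

The triangle is mni: up to symmetry its one-element minors are $\mathcal T\setminus1=\{\{2,3\}\}$ and $\mathcal T/1=\{\{2\},\{3\}\}$, and both are ideal.

**The clutters $J_t$.** For $t\ge2$ let $J_t=\{\{1,\dots,t\},\{0,1\},\{0,2\},\dots,\{0,t\}\}$. Thus $J_2$ is a triangle. We have $b(J_t)=J_t$: a transversal containing $0$ needs one more point of $\{1,\dots,t\}$, and one avoiding $0$ needs all of $\{1,\dots,t\}$.

## 3. K-pairs and Király's conjecture

**K-pair.** Let $\mathcal A$ be a clutter on $S$ and $\mathcal B=b(\mathcal A)$. A *K-pair* for $\mathcal A$ is a pair of functions $p:\mathcal A\to S$, $q:\mathcal B\to S$ with $p(A)\in A$ and $q(B)\in B$ always, such that $p(A)=q(B)$ implies $|A\cap B|>1$.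

So every edge and every minimal transversal names one of its own points, and an edge and a transversal may name the same point only if they meet in at least two points. The condition is symmetric: $(p,q)$ is a K-pair for $\mathcal A$ if and only if $(q,p)$ is one for $b(\mathcal A)$. For the triangle, let $p=q$ be the map $\{1,2\}\mapsto1$, $\{2,3\}\mapsto2$, $\{1,3\}\mapsto3$. Equal values occur only for equal sets, which meet in two points; this is a K-pair.

The problem, from the report at https://egres.elte.hu/tr/egres-10-09.pdf ("TECHNICAL REPORTS"), is to prove or disprove the following.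

**Conjecture (Király).** Let $\mathcal A$ be a clutter and $\mathcal B$ its blocker. Then $\mathcal A$ and $\mathcal B$ are nonideal if and only if $\mathcal A$ has a K-pair.

Can one really detect a fractional vertex by letting edges and transversals name points? One direction is true and the other is false.

**Theorem 1.** If $\mathcal A$ has a K-pair, then $\mathcal A$ and $b(\mathcal A)$ are nonideal.

**Theorem 2.** There is an explicit clutter of $11$ triples on $11$ points (Section 7) that is nonideal, in fact mni, and has no K-pair. Hence the conjecture is false.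

## 4. Paths, triangles, odd cycles and the Fano plane by hand

**The path has no K-pair.** Here $\mathcal B=\{\{2\},\{1,3\}\}$ and $q(\{2\})=2$ is forced. Each edge meets $\{2\}$ in one point, so no edge may name $2$: hence $p(\{1,2\})=1$ and $p(\{2,3\})=3$. But $q(\{1,3\})\in\{1,3\}$, and each edge meets $\{1,3\}$ in one point. Both choices fail, as they should for an ideal clutter.

**Proposition 1.** Each $J_t$ $(t\ge2)$, each odd cycle $C_k^2$ ($k\ge3$ odd, edges $\{c_i,c_{i+1}\}$ with indices mod $k$) and the Fano clutter $F_7$ has a K-pair.

*Proof.* *For $J_t$*, which is its own blocker, put $p=q$ with $\{1,\dots,t\}\mapsto1$, $\{0,1\}\mapsto0$, $\{0,i\}\mapsto i$ for $i\ge2$. This is injective, so equal values occur only for equal sets, and all sets have at least two points.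

*For the odd cycle*, put $p(\{c_i,c_{i+1}\})=c_i$. A minimal transversal $B$ is a vertex cover of the cycle. If it contained no two consecutive vertices, then membership in $B$ would alternate around the cycle, which is impossible for odd $k$. So $B\supseteq\{c_i,c_{i+1}\}$ for some $i$; put $q(B)=c_i$. If $p(A)=q(B)=c_i$, then $A=\{c_i,c_{i+1}\}\subseteq B$.

*For $F_7$*, the edges are the lines $L_i=\{i,i+1,i+3\}$ mod $7$. The differences of $0,1,3$ are $\pm1,\pm2,\pm3$, each once, so two points lie on exactly one line and two lines meet in exactly one point. Each transversal $X$ contains a line. Otherwise both $X$ and its complement meet all lines and contain none, and one of them has at most $3$ points. Three noncollinear points meet $3\cdot3-3=6$ lines and two points meet at most $6$, but there are $7$ lines. So $b(F_7)=F_7$, and $p=q:L_i\mapsto i$ is injective and hence a K-pair. $\square$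

## 5. Full points, Brouwer's theorem and the true direction

Fix $p$ with $p(A)\in A$. When does a partner $q$ exist? The value $q(B)=x\in B$ is allowed if and only if no edge $A$ with $p(A)=x$ has $A\cap B=\{x\}$. So $B$ leaves no choice for $q(B)$ exactly when every point of it is spoiled.

**Full sets and full points.** A set $B\in b(\mathcal A)$ is *$p$-full* if for each $x\in B$ there is $A\in\mathcal A$ with $p(A)=x$ and $A\cap B=\{x\}$. A point $y\in P(\mathcal A)$ is *$p$-full* if for each $x\in S$ either $y_x=0$, or there is $A\in\mathcal A$ with $p(A)=x$ and $y(A)=1$.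

Since $q$ may be chosen separately for each $B$, we have
$$\text{a function } q \text{ making } (p,q) \text{ a K-pair exists}\iff \text{no } B\in b(\mathcal A) \text{ is } p\text{-full}. \tag{1}$$

Example. For the path with $p(\{1,2\})=1$, $p(\{2,3\})=3$, the set $\{1,3\}$ is $p$-full, and so is the point $\chi_{\{1,3\}}$. For the triangle with the $p$ of Section 3, the point $(\frac12,\frac12,\frac12)$ is $p$-full and no set of $b(\mathcal T)$ is.

**Lemma 1.** Let $p:\mathcal A\to S$ with $p(A)\in A$ for all $A$.

(a) $P(\mathcal A)$ has a $p$-full vertex.

(b) An integral $p$-full vertex is $\chi_B$ for some $p$-full $B\in b(\mathcal A)$.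

(c) If some $B\in b(\mathcal A)$ is $p$-full, then no $q$ makes $(p,q)$ a K-pair.

*Proof.* **Step 1: a $p$-full point, by a fixed point theorem.** Put $F_x(y)=\min\{y(A)-1:p(A)=x\}$, and $F_x\equiv1$ if no edge has $p(A)=x$. We look for $y$ with $F(y)\ge0$ and $F_x(y)=0$ wherever $y_x>0$. On $[0,1]^S$ we have $F_x(y)\ge y_x-1$, since $x\in A$ whenever $p(A)=x$. The map
$$y\mapsto\bigl(\min(1,\max(0,\,y_x-F_x(y)))\bigr)_{x\in S}$$
sends $[0,1]^S$ continuously to itself. By Brouwer's theorem it has a fixed point $y$. Coordinate by coordinate:

- If $y_x=0$, then $y_x-F_x(y)\le0$, so $F_x(y)\ge0$.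
- If $0<y_x<1$, there is no truncation, so $F_x(y)=0$.
- If $y_x=1$, then $1-F_x(y)\ge1$, so $F_x(y)\le0$; and $F_x(y)\ge y_x-1=0$. So $F_x(y)=0$.

Thus $F(y)\ge0$. Each edge $A$ is counted in $F_{p(A)}$, so $y(A)\ge1$ for all $A$ and $y\in P(\mathcal A)$. If $y_x>0$, then $F_x(y)=0$; so the minimum is over a nonempty set and some $A$ with $p(A)=x$ has $y(A)=1$. Hence $y$ is $p$-full.

**Step 2: from a point to a vertex.** The points of $P(\mathcal A)$ at which all inequalities tight at $y$ are tight form a nonempty face, the minimal face containing $y$. It has a vertex, and every vertex $w$ of it is $p$-full: if $w_x>0$, then $y_x>0$, so some $A$ with $p(A)=x$ has $y(A)=1$, and then $w(A)=1$. This proves (a).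

**Step 3: integral means a transversal.** Let $w$ be an integral $p$-full vertex. If $w_x>0$, there is $A$ with $p(A)=x\in A$ and $w(A)=1$. By integrality $w_x=1$ and $w$ vanishes on the rest of $A$. So $w=\chi_B$, where $B$ is a transversal because $w(A)\ge1$ for all $A$, and each $x\in B$ has an edge $A$ with $p(A)=x$ and $A\cap B=\{x\}$. Hence no point of $B$ can be dropped, $B\in b(\mathcal A)$, and $B$ is $p$-full.

**Step 4: full sets kill $q$.** This is one half of (1): given $q$, put $x=q(B)$; there is $A$ with $p(A)=x=q(B)$ and $|A\cap B|=1$. $\square$

*Proof of Theorem 1.* Let $(p,q)$ be a K-pair for $\mathcal A$. If $\mathcal A$ were ideal, the vertex from Lemma 1(a) would be integral, Lemma 1(b) would give a $p$-full $B$, and Lemma 1(c) would exclude $q$. So $\mathcal A$ is nonideal, and therefore $b(\mathcal A)$ is nonideal. $\square$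

## 6. How far Lehman's theorem carries a proof of the converse

To prove the converse, a sensible person first reduces to mni clutters and then uses the strong structure that these have. The reduction works.

**Theorem 3 (lifting).** If a minor of $\mathcal A$ has a K-pair, so has $\mathcal A$. Hence every minor-minimal counterexample to the conjecture is mni.

*Proof.* It suffices to lift through one deletion or contraction. The contraction $\mathcal A/z$ has blocker $b(\mathcal A)\setminus z$, so by symmetry of K-pairs a lift through deletions, applied to $b(\mathcal A)$, gives the lift through contractions.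

Let $(p',q')$ be a K-pair for $\mathcal A\setminus z$, whose blocker is $\mathcal B/z$ with $\mathcal B=b(\mathcal A)$. Since $q'$ exists, $\emptyset\notin\mathcal B/z$. Put $p(A)=z$ if $z\in A$, and $p(A)=p'(A)$ otherwise. For $B\in\mathcal B$ choose $B'\in\mathcal B/z$ with $B'\subseteq B\setminus\{z\}$, and put $q(B)=q'(B')\ne z$. If $p(A)=q(B)$, then $p(A)\neq z$, so $z\notin A$ and $p'(A)=q'(B')$. Hence $|A\cap B|\ge|A\cap B'|>1$.

By Theorem 1 a counterexample is a nonideal clutter without K-pair. If a minor-minimal one were not mni, it would have a proper mni minor. That minor is nonideal and not a counterexample, so it has a K-pair, which lifts. Contradiction. $\square$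

**Lehman's theorem** (A. Lehman, DIMACS Ser. 1 (1990); P. Seymour, ibid.; Cornuéjols, *Combinatorial Optimization: Packing and Covering*, Ch. 4). Let $\mathcal N$ be mni on $n$ elements and not isomorphic to any $J_t$. Let $r,s$ be the minimum edge sizes of $\mathcal N$ and $b(\mathcal N)$. Then $\mathcal N$ has exactly $n$ edges of size $r$ and $b(\mathcal N)$ exactly $n$ edges of size $s$. Each element is in exactly $r$, respectively $s$, of these, and their incidence matrices are nonsingular. They can be indexed so that $|A_i\cap B_j|=1$ for $i\ne j$ and $|A_i\cap B_i|=1+d$ with $d=rs-n\ge1$. Moreover $\frac1r\mathbf 1$ is the unique nonintegral vertex of $P(\mathcal N)$.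

Example: the $5$-cycle, with $A_i=\{i,i+1\}$ mod $5$. It is nonideal (Proposition 1 and Theorem 1). Deleting a vertex leaves a path on four vertices, which is ideal because the incidence matrix of a bipartite graph is totally unimodular. Contracting vertex $0$ leaves $\{1\},\{4\},\{2,3\}$, whose polyhedron has integral vertices. So it is mni. The minimal vertex covers are $B_i=\{i,i+1,i+3\}$, so $r=2$, $s=3$, $d=1$; indeed $B_i$ contains both points of $A_i$ and exactly one point of each other $A_j$.

**The attempt.** Let $\mathcal N$ be as in Lehman's theorem, and let $M,N$ be the incidence matrices of the $A_i$ and the $B_j$ (as rows). Then $MN^T=J+dI$, where $J$ is the all-one matrix. Row and column sums of $M$ are $r$, so $M(N^T-\frac1rJ)=dI$, hence $(N^T-\frac1rJ)M=dI$, and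
$$N^TM=J+dI. \tag{2}$$
The diagonal of (2) says that every element lies in exactly $1+d$ of the sets $A_i\cap B_i$, each of which has $1+d$ elements. A regular bipartite graph has a perfect matching, so there is a bijection $\pi$ from indices to elements with $\pi(i)\in A_i\cap B_i$. Put $p(A_i)=q(B_i)=\pi(i)$. Among the smallest edges equal values then occur only for equal indices, and $|A_i\cap B_i|\ge2$: everything works.

**Where it stops.** Larger edges need values too. Let $B\in b(\mathcal N)$ be larger than $s$. Lehman's theorem says nothing about $A_i\cap B$. If $A_i\cap B=\{\pi(i)\}$ for every $\pi(i)\in B$, then $B$ is $p$-full and no value $q(B)$ is allowed. One cannot escape by choosing $p,q$ differently on the small edges, because the form just used is forced: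

**Lemma 2.** Let $\mathcal N$ be mni, not a $J_t$, with $A_i,B_i$ as in Lehman's theorem. If $(p,q)$ is a K-pair, then $\pi(i):=p(A_i)=q(B_i)$ is a bijection from indices to elements, and $\pi(i)\in A_i\cap B_i$. Moreover $v=\frac1r\mathbf 1$ is the only $p$-full vertex of $P(\mathcal N)$.

*Proof.* By Lemma 1(b),(c) no integral vertex is $p$-full. By Lemma 1(a) some vertex is, so it is $v$, and $v$ is the only one. All coordinates of $v$ are positive and the edges tight at $v$ are exactly the $n$ edges $A_i$. So each element is $p(A_i)$ for some $i$, and $i\mapsto p(A_i)$ is a bijection. Suppose $p(A_j)\notin B_j$. For $x\in B_j$ write $x=p(A_i)$; then $i\ne j$ and $x\in A_i\cap B_j$, so $A_i\cap B_j=\{x\}$. Thus $B_j$ is $p$-full, against Lemma 1(c). Hence $p(A_j)\in A_j\cap B_j$.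

The blocker $b(\mathcal N)$ is also mni (its minors are the blockers of minors of $\mathcal N$) and not a $J_t$ (as $b(J_t)=J_t$). So, symmetrically, $j\mapsto q(B_j)$ is a bijection with $q(B_j)\in A_j\cap B_j$. For each $i$ there is $j$ with $p(A_i)=q(B_j)$; then $|A_i\cap B_j|>1$, so $j=i$. $\square$

So we can look for an mni clutter in which every bijection $\pi$ with $\pi(i)\in A_i\cap B_i$ is blocked by a larger full transversal. If $d=1$, the pairs $A_i\cap B_i$ form a $2$-regular graph (possibly with double edges). If that graph is a single cycle, there are only two bijections to block: the two orientations of the cycle.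

## 7. Eleven triples on eleven points

Let $S=\{0,1,\dots,10\}$ and $\mathcal A=\{A_0,\dots,A_{10}\}$ with
$$A_0=\{0,2,4\},\quad A_1=\{1,2,3\},\quad A_2=\{2,3,4\},\quad A_3=\{1,3,5\},$$
$$A_i=\{i,i+1,i+2\}\quad(4\le i\le10),$$
where $11$ means $0$ and $12$ means $1$, so $A_9=\{9,10,0\}$ and $A_{10}=\{10,0,1\}$. To remember it: take all cyclic intervals $\{j,j+1,j+2\}$ mod $11$, and exchange the points $1$ and $4$ between rows $0$ and $3$. The exchange keeps all degrees, so every element lies in exactly three edges.

The map $\rho(x)=5-x$ mod $11$ is an automorphism. It swaps $0\leftrightarrow5$, $1\leftrightarrow4$, $2\leftrightarrow3$, $6\leftrightarrow10$, $7\leftrightarrow9$ and fixes $8$; so it swaps $A_0\leftrightarrow A_3$, $A_1\leftrightarrow A_2$ and $A_i\leftrightarrow A_{14-i}$ for $4\le i\le10$.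

**Step 1: eleven transversals of size four.** The purpose is to write down the sets $B_j$ of Lehman's theorem by hand. Let
$$B_0=\{0,2,5,8\},\ B_1=\{1,2,6,9\},\ B_2=\{3,4,7,10\},\ B_3=\{0,3,5,8\},\ B_4=\{1,4,6,9\},\ B_5=\{2,5,7,10\},$$
$$B_6=\{0,3,6,8\},\ B_7=\{1,4,7,9\},\ B_8=\{2,5,8,10\},\ B_9=\{0,3,6,9\},\ B_{10}=\{1,4,7,10\}.$$
For $x\in S$ let $K_x=\{j:x\in B_j\}$. Reading off the list,
$$K_0=\{0,3,6,9\},\ K_1=\{1,4,7,10\},\ K_2=\{0,1,5,8\},\ K_3=\{2,3,6,9\},\ K_4=\{2,4,7,10\},\ K_5=\{0,3,5,8\},$$
$$K_6=\{1,4,6,9\},\ K_7=\{2,5,7,10\},\ K_8=\{0,3,6,8\},\ K_9=\{1,4,7,9\},\ K_{10}=\{2,5,8,10\}.$$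
For $A_i=\{a,b,c\}$, the number of times $j$ occurs in $K_a,K_b,K_c$ together is $|A_i\cap B_j|$. Here are the lists.

| $i$ | $A_i$ | the three sets $K_x$, $x\in A_i$ | index occurring twice |
|---|---|---|---|
| 0 | $\{0,2,4\}$ | $\{0,3,6,9\},\{0,1,5,8\},\{2,4,7,10\}$ | 0 |
| 1 | $\{1,2,3\}$ | $\{1,4,7,10\},\{0,1,5,8\},\{2,3,6,9\}$ | 1 |
| 2 | $\{2,3,4\}$ | $\{0,1,5,8\},\{2,3,6,9\},\{2,4,7,10\}$ | 2 |
| 3 | $\{1,3,5\}$ | $\{1,4,7,10\},\{2,3,6,9\},\{0,3,5,8\}$ | 3 |
| 4 | $\{4,5,6\}$ | $\{2,4,7,10\},\{0,3,5,8\},\{1,4,6,9\}$ | 4 |
| 5 | $\{5,6,7\}$ | $\{0,3,5,8\},\{1,4,6,9\},\{2,5,7,10\}$ | 5 |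
| 6 | $\{6,7,8\}$ | $\{1,4,6,9\},\{2,5,7,10\},\{0,3,6,8\}$ | 6 |
| 7 | $\{7,8,9\}$ | $\{2,5,7,10\},\{0,3,6,8\},\{1,4,7,9\}$ | 7 |
| 8 | $\{8,9,10\}$ | $\{0,3,6,8\},\{1,4,7,9\},\{2,5,8,10\}$ | 8 |
| 9 | $\{9,10,0\}$ | $\{1,4,7,9\},\{2,5,8,10\},\{0,3,6,9\}$ | 9 |
| 10 | $\{10,0,1\}$ | $\{2,5,8,10\},\{0,3,6,9\},\{1,4,7,10\}$ | 10 |

In each row every index $0,\dots,10$ occurs, and only $i$ occurs twice. Therefore
$$|A_i\cap B_j|=1\ (i\ne j),\qquad |A_i\cap B_i|=2. \tag{3}$$
The pairs $e_j=A_j\cap B_j$ are
$$e_0=\{0,2\},\ e_1=\{1,2\},\ e_2=\{3,4\},\ e_3=\{3,5\},\ e_4=\{4,6\},\ e_5=\{5,7\},$$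
$$e_6=\{6,8\},\ e_7=\{7,9\},\ e_8=\{8,10\},\ e_9=\{9,0\},\ e_{10}=\{10,1\}.$$

**Step 2: $\mathcal A$ is nonideal.** Let $M,N$ be the incidence matrices with rows $A_i$ and $B_j$. By (3), $MN^T=J+I$, which is nonsingular (its eigenvalues are $12$ and $1$). So $M$ is nonsingular. The point $v=\frac13\mathbf 1$ lies in $P(\mathcal A)$, and all $11$ edge inequalities are tight and independent there. So $v$ is a nonintegral vertex.

## 8. Why $\frac13\mathbf 1$ is the only fractional vertex

**Proposition 2.** $v=\frac13\mathbf 1$ is the only nonintegral vertex of $P(\mathcal A)$, and $\mathcal A/z$ is ideal for every $z\in S$.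

*Proof.* **Step 1: reduce to contractions.** At a vertex with all coordinates positive, $11$ independent edge inequalities are tight, that is, all of them; since $M$ is nonsingular the vertex is $v$. A vertex with $y_z=0$ is a vertex of the face $\{y\in P(\mathcal A):y_z=0\}$, which is $P(\mathcal A/z)$. So it suffices that every $\mathcal A/z$ is ideal.

**Step 2: what a bad minor looks like.** Suppose $\mathcal A/z$ is nonideal. It has an mni minor $\mathcal N=\mathcal A\setminus D/Z$ with $z\in Z$, on $T=S\setminus(D\cup Z)$. All edges of $\mathcal N$ have size at most $3$. We show that none has size at most $1$. If $\emptyset\in\mathcal N$, then $\mathcal N=\{\emptyset\}$ and $P(\mathcal N)=\emptyset$, so $\mathcal N$ is ideal. If $\{x\}\in\mathcal N$, no other edge contains $x$, so $P(\mathcal N)=\{y_x\ge1\}\times P(\mathcal N\setminus x)$; the proper minor $\mathcal N\setminus x$ is ideal, hence so is $\mathcal N$. Both contradict nonidealness. Since $\mathcal N$ contains a subset of $A\setminus Z$ whenever $A\cap D=\emptyset$, we get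
$$\text{every } A\in\mathcal A \text{ with } A\cap D=\emptyset \text{ satisfies } |A\cap Z|\le1. \tag{4}$$

Let $G$ be the graph on $T$ whose edges are the pairs $A\setminus Z$ with $A\in\mathcal A$, $A\cap D=\emptyset$, $|A\cap Z|=1$. Each $A\in\mathcal A$ yields at most one edge of $G$. Every $2$-element edge of $\mathcal N$ is an edge of $G$, and every $3$-element edge of $\mathcal N$ is an edge of $\mathcal A$ contained in $T$.

**Step 3: sort by Lehman's theorem.** The purpose is to show that $G$ contains an odd cycle. The minimum edge size of $\mathcal N$ is $2$ or $3$.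

*Minimum size $3$, not a $J_t$.* By Lehman's theorem every element of $T$ is in exactly three $3$-edges of $\mathcal N$. These are edges of $\mathcal A$ inside $T$. Since elements have degree $3$ in $\mathcal A$, every edge of $\mathcal A$ that meets $T$ lies in $T$. The hypergraph $\mathcal A$ is connected ($A_4,\dots,A_{10}$ overlap consecutively, $A_0$ and $A_1$ meet $A_{10}$, and $A_2$ and $A_3$ meet $A_4$), and $T\ne\emptyset$. So $T=S$, contradicting $z\in Z$.

*$\mathcal N\cong J_t$ with $t\ge4$* is impossible, because $J_t$ has an edge of size $t>3$.

*$\mathcal N\cong J_3$*, with edges $\{o,a\},\{o,b\},\{o,c\},\{a,b,c\}$. Then $\{a,b,c\}\in\mathcal A$. Each of $a,b,c$ shares an edge of $\mathcal A$ with $o$, so $\{a,b,c\}\subseteq N(o)$, the set of elements other than $o$ that share an edge of $\mathcal A$ with $o$. But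
$$N(0)=\{1,2,4,9,10\},\quad N(1)=\{0,2,3,5,10\},\quad N(2)=\{0,1,3,4\},$$
$$N(6)=\{4,5,7,8\},\quad N(7)=\{5,6,8,9\},\quad N(8)=\{6,7,9,10\},$$
and comparing with the list of the $A_i$ shows that none of these contains an edge of $\mathcal A$. The remaining $o=5,4,3,10,9$ are the images of $0,1,2,6,7$ under $\rho$. So this case is impossible.

*$\mathcal N\cong J_2$.* Then $G$ contains a triangle.

*Minimum size $2$, not a $J_t$.* By Lehman's theorem the $2$-edges form a $2$-regular graph on $T$ with nonsingular incidence matrix. An even cycle among its components would give a linear dependence (the alternating sum of its rows), so all components are odd cycles.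

In every possible case $G$ has an odd cycle. The next section shows that under (4) this cannot happen, which completes the proof. $\square$

## 9. The graph of pairs has no odd cycle

**Lemma 3.** Let $D,Z\subseteq S$ be disjoint and satisfy (4), and let $T$ and $G$ be as in Section 8. Then $G$ has no odd cycle.

Call $A_0,A_1,A_2,A_3$ *block rows* and $A_4,\dots,A_{10}$ *interval rows*, and speak of block edges and interval edges of $G$ accordingly. Place the elements $4,5,\dots,10,0,1$ at *positions* $4,5,\dots,12$: element $0$ at position $11$, element $1$ at position $12$. Then $A_i$ with $4\le i\le10$ occupies positions $i,i+1,i+2$. In this section $xy$ denotes the pair $\{x,y\}$ of one-digit elements. The automorphism $\rho$ exchanges positions $a$ and $16-a$ and preserves the two kinds of rows and the hypotheses, so it may be used as a symmetry.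

**Step 1: four facts about edges of $G$.** The purpose is to make the later case check mechanical.

*Fact 1.* An interval edge joins two elements of $T$ that are consecutive in $T$ in the position order, and an element between them (there is at most one) lies in $Z$. Indeed the row is three consecutive positions, one in $Z$ and two in $T$. So the interval edges form vertex-disjoint monotone paths.

*Fact 2.* If positions $i,i+1$ are joined by an interval edge, the row is $A_{i-1}$ with position $i-1$ in $Z$, or $A_i$ with position $i+2$ in $Z$, and this row must be an interval row. In particular the interval edge $45$ requires $6\in Z$, the interval edge $01$ requires $10\in Z$, and the edge $89$ requires $7\in Z$ or $10\in Z$.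

*Fact 3.* The possible block edges, with the element that must lie in $Z$ in parentheses, are
$$A_0:\ 02\,(4),\ 04\,(2),\ 24\,(0);\qquad A_1:\ 12\,(3),\ 13\,(2),\ 23\,(1);$$
$$A_2:\ 23\,(4),\ 24\,(3),\ 34\,(2);\qquad A_3:\ 13\,(5),\ 15\,(3),\ 35\,(1).$$
No pair arises from both a block row and an interval row: the only block pairs with both elements in $\{4,\dots,10,0,1\}$ are $04$ and $15$, whose positions differ by $7$.

*Fact 4.* If $b-a\ge2$ and none of the positions $a,a+1,\dots,b$ (with $4\le a$, $b\le12$) is in $D$, then any two elements of $Z$ at these positions are at distance at least $3$. Otherwise three consecutive positions within $a,\dots,b$ contain both, and the corresponding interval row avoids $D$ and violates (4).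

**Step 2: cut an odd cycle into interval paths.** Suppose $C$ is an odd cycle in $G$. By Fact 1 it contains block edges. Deleting these splits $C$ into interval paths, possibly single vertices. The ends of a nontrivial interval path lie in a block row and in an interval row, hence in $\{4,5,0,1\}$, at positions $4,5,11,12$. Being monotone, a nontrivial interval path is one of: the edge $45$ (then $6\in Z$); the edge $01$ (then $10\in Z$); a *long* path from a position $s\in\{4,5\}$ to a position $t\in\{11,12\}$.

A long path contains all elements of $T$ between its ends, by Fact 1. It has a vertex at a position in $6,\dots,10$, because its steps are at most $2$. Two long paths in $C$ would therefore share a vertex, so there is at most one.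

**Step 3: no long path.** Now every vertex of $C$ is in $\{0,\dots,5\}$, and $C$ consists of block edges, at most one per block row, and possibly $45$ and $01$. So $|C|\in\{3,5\}$.

*$|C|=5$.* At most one element of $\{0,\dots,5\}$ is outside $T$. At least three block rows are used, each containing an element of $Z$ from $\{0,\dots,5\}$; so they all contain the same $z'\in Z$. Only $2$ (in $A_0,A_1,A_2$) and $3$ (in $A_1,A_2,A_3$) lie in three block rows, and in exactly three. So $45$ and $01$ are both used. If $z'=2$, the edges are $04,13,34,45,01$ and vertex $4$ has degree $3$. If $z'=3$, they are $12,24,15,45,01$ and vertex $1$ has degree $3$. Both are impossible in a cycle.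

*$|C|=3$.* The edges $45$ and $01$ are disjoint, so not both are used. If $45$ is used, the third vertex $w$ has block edges $4w$ and $5w$. By Fact 3 the block pairs at $4$ are $04,24,34$ and at $5$ are $15,35$, so $w=3$; then $34$ needs $2\in Z$ and $35$ needs $1\in Z$, and $A_1=\{1,2,3\}$ with $3\in T$ violates (4). The use of $01$ is excluded by $\rho$. If three block edges are used, $0$ and $5$ cannot be vertices (each is in only one block row), and no block row contains both $1$ and $4$; so $C$ is the triangle on $1,2,3$ or on $2,3,4$. The first contains $12$, which needs $3\in Z$; the second contains $34$, which needs $2\in Z$. Contradiction.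

**Step 4: set-up for a long path.** Let $L$ be the long path, from position $s$ to position $t$. Every position between $s$ and $t$ is on $L$ or in $Z$, so none is in $D$. Let $W$ be the rest of $C$, a path from $t$ to $s$. We claim that $W$ uses only block edges. The only other candidates are $45$ and $01$. If $s=5$, the edge $45$ in $C$ would extend the interval path $L$ at its end. If $s=4$ and $5\in T$, then $5$ is the next vertex of $L$, so $45$ belongs to $L$. The same reasoning applies to $01$. So all vertices of $W$ are in $\{0,\dots,5\}$. There are four possibilities for $(s,t)$.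

**Step 5: $(s,t)=(5,11)$, that is, ends $5$ and $0$.** The only block row at $0$ is $A_0$, so $W$ uses $02$ (with $4\in Z$) or $04$ (with $2\in Z$). The only block row at $5$ is $A_3$, so $W$ uses $15$ (with $3\in Z$) or $35$ (with $1\in Z$).

- $02$ and $15$: $3,4\in Z$ and $2\in T$, so $A_2$ violates (4).
- $04$ and $35$: $1,2\in Z$ and $3\in T$, so $A_1$ violates (4).
- $04$ and $15$: $2,3\in Z$ and $1\in T$, so $A_1$ violates (4).
- $02$ and $35$: $1,4\in Z$ and $2,3\in T$. The vertices of $W$ are in $\{0,2,3,5\}$, so $W=0,2,3,5$ has length $3$.

In the last case positions $4$ and $12$ are in $Z$, and no position from $4$ to $12$ is in $D$. By Fact 4, $6$ and $10$ are not in $Z$, so $6,10\in T$. Suppose $7\in Z$. By Fact 4, $8,9\in T$. Then $9$ and $10$ are consecutive on $L$, so by Fact 2 their edge comes from $A_8=\{8,9,10\}$ or $A_9=\{9,10,0\}$; but these rows contain no element of $Z$. So $7\in T$, and by $\rho$ also $9\in T$. The edge of $L$ joining $6$ and $7$ comes from $A_5=\{5,6,7\}$, which has no element in $Z$, or from $A_6=\{6,7,8\}$; so $8\in Z$. Thus $L=5,6,7,9,10,0$ has length $5$ and $|C|=5+3=8$ is even. Contradiction.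

**Step 6: $(s,t)=(4,11)$, that is, ends $4$ and $0$.** Since $0,4\in T$, the edge of $W$ at $0$, which comes from $A_0$, is $04$. So $W$ has length $1$, and $L$ has an even number of edges. Hence an odd number of the $8$ positions $4,\dots,11$ are in $T$; the others are in $Z$, so an odd number of the positions $5,\dots,10$ are in $Z$. By Fact 4 these are at distances at least $3$, so among six positions there are at most two, hence exactly one, $\zeta$. If $5\in T$, the edge $45$ is on $L$ and $6\in Z$ by Fact 2. So $\zeta\in\{5,6\}$. Then $7,8,9,10\in T$, the edge $89$ is on $L$, and it needs $7\in Z$ or $10\in Z$. Contradiction. The case $(s,t)=(5,12)$ is the image of this one under $\rho$.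

**Step 7: $(s,t)=(4,12)$, that is, ends $4$ and $1$.** Now $1,4\in T$, and $0,5$ lie between the ends, so each is on $L$ or in $Z$. So the interior vertices of $W$ are in $\{2,3\}$, and there is at least one, since no block row contains $1$ and $4$. The path $1,2,3,4$ is impossible, as $12$ needs $3\in Z$. The path $1,3,2,4$ is impossible, as $23$ needs $1\in Z$ or $4\in Z$. So $W$ is $1,2,4$ (with $3\in Z$, from $12$) or $1,3,4$ (with $2\in Z$, from $34$). These are exchanged by $\rho$; assume $W=1,2,4$ and $3\in Z$.

The row $A_3=\{1,3,5\}$ avoids $D$ and has $3\in Z$, so $5\notin Z$ by (4), and $5\in T$. Then $45$ is an edge of $L$ and $6\in Z$. As $W$ has length $2$, $L$ has an odd number of edges. So an even number of the $9$ positions $4,\dots,12$ are in $T$, and an odd number of the positions $5,\dots,11$ are in $Z$. By Fact 4 and $6\in Z$, any other element of $Z$ there is at position $9$, $10$ or $11$, and at most one of these is. By parity there is none. So $7,8,9,10\in T$, and the edge $89$ of $L$ needs $7\in Z$ or $10\in Z$. Contradiction. $\square$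

This completes Proposition 2. It also gives the minimality announced in Theorem 2.

**Corollary 1.** $\mathcal A$ is mni.

*Proof.* We know that $\mathcal A$ is nonideal. Suppose some proper minor is nonideal; it has an mni minor $\mathcal N=\mathcal A\setminus D/Z$ with $D\cup Z\ne\emptyset$. If $z\in Z$, then $\mathcal N$ is a minor of the ideal clutter $\mathcal A/z$, hence ideal, a contradiction. So $Z=\emptyset$, and all edges of $\mathcal N$ have size $3$. Thus $\mathcal N$ is not a $J_t$, and the first case in Step 3 of Proposition 2 gives $T=S$, that is, $D=\emptyset$. Contradiction. $\square$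

## 10. Every choice function has a full transversal

We finish Theorem 2. By (1) we must show that for every $p:\mathcal A\to S$ with $p(A)\in A$ some $B\in b(\mathcal A)$ is $p$-full.

**Step 1: $p$ is not a bijection.** The purpose is to exclude $v$ as the full vertex. There are $11$ edges and $11$ elements, so some $x$ is not a value of $p$. Since $v_x>0$, the vertex $v$ is not $p$-full. By Lemma 1(a) and Proposition 2 there is an integral $p$-full vertex, and Lemma 1(b) gives a $p$-full $B\in b(\mathcal A)$.

**Step 2: $p$ is a bijection and $p(A_j)\notin B_j$ for some $j$.** Here $B_j$ itself is full. Let $x\in B_j$ and write $x=p(A_i)$. Then $i\ne j$, and $x\in A_i\cap B_j$, so $A_i\cap B_j=\{x\}$ by (3). By (3), $B_j$ is a transversal; as each of its points has an edge met only there, it is a minimal transversal, and it is $p$-full.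

**Step 3: $p$ is a bijection and $p(A_j)\in e_j$ for all $j$.** Only two such $p$ remain, and each is treated by a transversal of size five. The pairs $e_0,e_1,e_{10},e_8,e_6,e_4,e_2,e_3,e_5,e_7,e_9$ are, in this order, the edges of the $11$-cycle
$$0-2-1-10-8-6-4-3-5-7-9-0.$$
A bijection that selects an end of each edge of a cycle is one of its two orientations: the choice on one edge forces the choice on the next, all the way around.

*First orientation*, $p=\pi_1$ (each edge gets its tail):
$$A_0\mapsto0,\ A_1\mapsto2,\ A_{10}\mapsto1,\ A_8\mapsto10,\ A_6\mapsto8,\ A_4\mapsto6,\ A_2\mapsto4,\ A_3\mapsto3,\ A_5\mapsto5,\ A_7\mapsto7,\ A_9\mapsto9.$$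
Let $B=\{0,3,6,7,10\}$. We have
$$A_0\cap B=\{0\},\quad A_3\cap B=\{3\},\quad A_4\cap B=\{6\},\quad A_7\cap B=\{7\},\quad A_8\cap B=\{10\},$$
and these five edges have exactly these values under $\pi_1$. The other edges also meet $B$: $A_1,A_2$ in $3$; $A_5,A_6$ in $6,7$; $A_9,A_{10}$ in $10,0$. So $B\in b(\mathcal A)$ and $B$ is $p$-full.

*Second orientation*, $p=\pi_2$ (each edge gets its head):
$$A_0\mapsto2,\ A_1\mapsto1,\ A_{10}\mapsto10,\ A_8\mapsto8,\ A_6\mapsto6,\ A_4\mapsto4,\ A_2\mapsto3,\ A_3\mapsto5,\ A_5\mapsto7,\ A_7\mapsto9,\ A_9\mapsto0.$$
Let $B=\{2,5,6,9,10\}$, the image of the previous set under $\rho$. We have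
$$A_0\cap B=\{2\},\quad A_3\cap B=\{5\},\quad A_6\cap B=\{6\},\quad A_7\cap B=\{9\},\quad A_{10}\cap B=\{10\},$$
again the values under $\pi_2$. The other edges meet $B$: $A_1,A_2$ in $2$; $A_4,A_5$ in $5,6$; $A_8,A_9$ in $9,10$. So $B\in b(\mathcal A)$ and $B$ is $p$-full.

In all cases a $p$-full $B$ exists, so by Lemma 1(c) no $q$ makes $(p,q)$ a K-pair. Since $\mathcal A$ is nonideal (Section 7) and mni (Corollary 1), Theorem 2 is proved. $\square$

Because K-pairs are symmetric in $\mathcal A$ and $b(\mathcal A)$, the blocker $b(\mathcal A)$ is a counterexample as well.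

## 11. The sign that decides

There is a conceptual reason why both orientations fail: a K-pair forces a determinant to be positive. We use the Brouwer degree of a continuous map on a bounded open box. It is invariant under homotopies without zeros on the boundary. It equals the sign of the Jacobian determinant if the map has a single zero and is affine and nonsingular near it.

**Theorem 4 (determinant obstruction).** Let $\mathcal A$ be mni, not a $J_t$, with $A_i,B_i$ as in Lehman's theorem. If $(p,q)$ is a K-pair, then $\pi(i):=p(A_i)=q(B_i)$ is a bijection onto $S$ with $\pi(i)\in A_i\cap B_i$, and the matrix $M_\pi=([\pi(k)\in A_i])_{i,k}$ has positive determinant. (Here $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise.)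

*Proof.* The first part is Lemma 2, which also says that $v=\frac1r\mathbf 1$ is the only $p$-full vertex of $P(\mathcal A)$.

**Step 1: a map whose zeros are the full points.** With $F_x$ as in Lemma 1, let $\Phi_x(y)=\min(y_x,F_x(y))$ on $\mathbb R^S$. Then $\Phi(y)=0$ means that $y\ge0$, $F(y)\ge0$, and for each $x$ either $y_x=0$ or $F_x(y)=0$. So the zeros of $\Phi$ are exactly the $p$-full points of $P(\mathcal A)$.

**Step 2: $v$ is the only zero.** Let $y$ be a zero. By Step 2 of Lemma 1, all vertices of the minimal face containing $y$ are $p$-full, so $v$ is in that face. Hence every inequality tight at $y$ is tight at $v$: no coordinate of $y$ is $0$, and the edges tight at $y$ are among the $A_i$. By fullness each $x$ has a tight $A_i$ with $p(A_i)=x$, and each $x$ equals $p(A_i)$ for only one $i$. So all $A_i$ are tight at $y$. Their incidence matrix is nonsingular, so $y=v$.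

**Step 3: the index at $v$.** At $v$ the edge $A_i$ has $v(A_i)-1=0$, edges larger than $r$ have $v(A)-1>0$, and $v_x=\frac1r>0$. So near $v$ we have $\Phi_{\pi(i)}(y)=y(A_i)-1$. Indexing coordinates by $x=\pi(k)$, the Jacobian matrix is $M_\pi$. It is nonsingular, so the index is $\operatorname{sign}\det M_\pi$.

**Step 4: the degree is $1$.** On the box $(-\delta,2)^S$ with $0<\delta<1/|S|$ consider the straight-line homotopy from $\Phi$ to $y-\frac12\mathbf 1$. If $y_x=-\delta$, both maps have negative $x$-coordinate. If $y_x=2$, then $F_x(y)\ge\min(1,\,2-(|S|-1)\delta-1)>0$, so both have positive $x$-coordinate. Thus there is no zero on the boundary during the homotopy, and $\Phi$ has degree $1$. Hence $\det M_\pi>0$. $\square$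

**Signs in the example.** Let $\mathcal A$ be the clutter of Section 7. It is mni by Corollary 1, and it is not a $J_t$ because all its edges have size $3$. A transversal $B$ has $3|B|=\sum_i|A_i\cap B|\ge11$, so $|B|\ge4$; hence the $B_j$ are minimal transversals of minimum size $s=4$, and by Lehman's theorem they are all of that size. By (3) our indexing is the one of Lehman's theorem, with $d=1$. By Section 10 the only bijections with $\pi(j)\in A_j\cap B_j$ are $\pi_1$ and $\pi_2$. We compute the two determinants.

Let $C$ be the circulant matrix with rows $\{j,j+1,j+2\}$ mod $11$. Then $\det C=\prod_{\omega^{11}=1}(1+\omega+\omega^2)>0$: the factor at $\omega=1$ is $3$, the others are nonzero, since a root of $1+\omega+\omega^2$ has order $3$, and they come in conjugate pairs. Let $N_C$ have rows $B^C_j=\{j,j+2,j+5,j+8\}$. The eleven windows of three cyclically consecutive numbers contain two elements of $\{0,2,5,8\}$ for the window $\{0,1,2\}$ and one element otherwise. So $CN_C^T=J+I$, and since $CJ=3J$, we get $C^{-1}=N_C^T-\frac13J$.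

The matrix $M$ arises from $C$ by exchanging $1$ and $4$ between rows $0$ and $3$: $M=C+u\,w^T$, where $u$ has entry $1$ at row $0$, entry $-1$ at row $3$ and entry $0$ elsewhere, and $w=\chi_{\{4\}}-\chi_{\{1\}}$. Since $Ju=0$, $C^{-1}u=\chi_{\{0,2,5,8\}}-\chi_{\{3,5,8,0\}}=\chi_{\{2\}}-\chi_{\{3\}}$. The rank-one formula gives
$$\det M=\det C\cdot(1+w^TC^{-1}u)=\det C\cdot(1+0)>0.$$
Finally $\det M_\pi=\operatorname{sgn}(\pi)\det M$, where $\pi$ is read as the permutation $j\mapsto\pi(j)$ of $\{0,\dots,10\}$. From the lists in Section 10,
$$\pi_1=(1\ 2\ 4\ 6\ 8\ 10),\qquad \pi_2=(0\ 2\ 3\ 5\ 7\ 9).$$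
Cycles of length six are odd, so both determinants are negative, and Theorem 4 shows again that $\mathcal A$ has no K-pair. For the unmodified circulant the analogous pairs are $\{j,j+2\}$, with the two bijections $j\mapsto j$ and $j\mapsto j+2$. Both are even permutations (an $11$-cycle is even), and there the sign gives no obstruction. The exchange of $1$ and $4$ keeps the determinant and changes the parity.

## 12. Counterexamples on every larger ground set

**Theorem 5.** Let $\mathcal A$ be the clutter of Section 7 and $\mathcal C$ an ideal clutter on a set $S'$ disjoint from $S$, with $\mathcal C\ne\{\emptyset\}$. Then $\mathcal A\cup\mathcal C$ is nonideal and has no K-pair. In particular, with $\mathcal C=\{S'\}$ and $|S'|=m\ge1$, there is a counterexample on $11+m$ elements in which every element is in an edge.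

*Proof.* Since $\emptyset\notin\mathcal C$, the family $\mathcal A\cup\mathcal C$ is a clutter and $P(\mathcal C)\ne\emptyset$. We have $P(\mathcal A\cup\mathcal C)=P(\mathcal A)\times P(\mathcal C)$. Pairing $v$ with a vertex of $P(\mathcal C)$ gives a nonintegral vertex.

Let $p$ be a choice function on $\mathcal A\cup\mathcal C$. By Section 10 there is $B\in b(\mathcal A)$ that is full for $p|_{\mathcal A}$. As $\mathcal C$ is ideal, Lemma 1(a),(b) gives $C^*\in b(\mathcal C)$ that is full for $p|_{\mathcal C}$. Edges of $\mathcal A$ do not meet $C^*$ and edges of $\mathcal C$ do not meet $B$, so $B\cup C^*$ is a minimal transversal of $\mathcal A\cup\mathcal C$ and is $p$-full. Apply Lemma 1(c). The clutter $\{S'\}$ is ideal: the vertices of $\{y\ge0:y(S')\ge1\}$ are the unit vectors. $\square$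

## 13. Graphs and signed graphs: families where the conjecture holds

A *signed graph* is a graph with a distinguished set of edges; a circuit is *odd* if it contains an odd number of them. The odd circuits form a clutter on the edge set. For instance, a triangle with all three edges distinguished has one odd circuit, the triangle itself. We write $O_{K_5}$ for the clutter of odd circuits of $K_5$ with all edges distinguished: its edges are the $10$ triangles and the $12$ pentagons.

**Theorem 6 (positive cases).** $\mathcal A$ has a K-pair if $\mathcal A$ or its blocker has a minor $J_t$ $(t\ge2)$, an odd cycle $C_k^2$ ($k\ge3$ odd), $F_7$, or $O_{K_5}$. Hence the conjecture holds for clutters of edges of graphs and for clutters of odd circuits of signed graphs, and for the blockers of these.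

*Proof.* By Theorem 3 and symmetry it suffices to give K-pairs for the four kinds of minors. Proposition 1 does this for all but $O_{K_5}$.

**Step 1: the blocker of $O_{K_5}$.** A set of edges of $K_5$ is a transversal if and only if its complement is bipartite. The maximal bipartite subgraphs are the $K_{2,3}$'s and the $K_{1,4}$'s. So the blocker consists of the sets $B_X=X\cup\{\text{the edge disjoint from }X\}$ for triangles $X$, and of $K_4(u)$, the edges not incident with $u$, for vertices $u$.

**Step 2: a bijection $\pi$ from triangles to edges.** Let the vertices be $\mathbb Z_5$. Put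
$$\pi(\{i,i+1,i+2\})=\{i,i+1\},\qquad \pi(\{i,i+1,i+3\})=\{i,i+3\}.$$
These are all ten triangles and all ten edges, each once, and $\pi(X)$ is an edge of $X$. Put $p(X)=q(B_X)=\pi(X)$ for triangles $X$, and $q(K_4(u))=\pi(X)$ for some triangle $X$ avoiding $u$.

**Step 3: values for pentagons.** For a pentagon $C$ let $p(C)=e\in C$ be such that the triangle $X=\pi^{-1}(e)$ contains two edges of $C$. We show that such $e$ exists. For $e\in C$, the triangle $\pi^{-1}(e)$ has only one edge in $C$ if and only if its third vertex is the vertex opposite to $e$ in $C$. The third vertex is $i+2$ for $e=\{i,i+1\}$, and $i+1$ for $e=\{i,i+3\}$.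

If $C$ has no edge of the form $\{i,i+1\}$, then $C=(i,i+3,i+1,i+4,i+2)$ for every $i$; the vertex opposite to $\{i,i+3\}$ is $i+4\ne i+1$, so any $e\in C$ works. Otherwise $C$ contains some $\{i,i+1\}$. If its opposite vertex is not $i+2$, then $e=\{i,i+1\}$ works. If it is $i+2$, then $C=(i,i+1,i+3,i+2,i+4)$ or $C=(i,i+1,i+4,i+2,i+3)$. Both contain $e=\{i+2,i+3\}$, whose third vertex $i+4$ is adjacent to $i+2$ in $C$, so this $e$ works.

With this choice $|C\cap B_X|=3$: the two edges of $C$ in $X$ form a path on the three vertices of $X$, the third edge of $X$ is not in $C$, and the other two vertices of the pentagon are joined by an edge of $C$, which is the edge disjoint from $X$.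

**Step 4: check equal values.** If a triangle $X$ and $B_Y$ have equal values, then $X=Y$ and $|X\cap B_X|=3$. If a pentagon $C$ and $B_X$ have equal values, then $X=\pi^{-1}(p(C))$ and $|C\cap B_X|=3$. If a triangle $X$ and $K_4(u)$ have equal values, then $X$ is the triangle chosen for $u$, so $u\notin X$ and $|X\cap K_4(u)|=3$. A pentagon always meets $K_4(u)$ in $5-2=3$ edges. So this is a K-pair.

**Step 5: the consequences.** By Theorem 1 only nonideal clutters need to be considered. A bipartite graph has an ideal edge clutter, by total unimodularity. A nonbipartite graph has an induced odd cycle: a shortest odd cycle has no chord, since a chord would cut off a shorter odd cycle. Deleting all other vertices gives a minor $C_k^2$, hence a K-pair. For signed graphs, Guenin's theorem (*J. Combin. Theory Ser. B* 83 (2001)) says that a nonideal clutter of odd circuits has an $O_{K_5}$ minor, hence a K-pair. Blockers are covered because idealness and K-pairs are both symmetric under taking blockers. $\square$
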